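# Configurations with four points on every line

## 1. Configurations, leaves and group divisible designs

**Definition 1 (configuration).** A configuration $(v_r,b_k)$ is an incidence structure of points and lines such that (i) there are $v$ points and $b$ lines; (ii) each line is incident with $k$ points and each point with $r$ lines; (iii) two distinct lines intersect at most once. The standing convention, available by point-line duality, is $v\le b$, equivalently $k\le r$.

Condition (iii) says the same as: two distinct points lie on at most one common line. For $k\ge2$ two distinct lines are different point sets, so we may treat lines as sets of points.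

*Example.* The affine plane of order 4 is a $(16_5,20_4)$ configuration: 16 points, 20 lines of 4 points, 5 lines through each point.

**Definition 2 ($(v_r)$ configuration).** From now on $k=4$, and a *line* is a 4-subset of the point set. A $(v_r)$ configuration is a set of lines on $v$ points such that every pair of points lies on at most one line and every point lies on exactly $r$ lines. It is a $(v_r,b_4)$ configuration with $b=vr/4$. We allow all $r\ge0$; for $r=0$ it is the empty set of lines.

*Example.* In $\mathbb Z_{13}$ take the 13 translates $\{x,x+1,x+4,x+6\}$. The differences of $\{0,1,4,6\}$ are $\pm1,\pm4,\pm6,\pm3,\pm5,\pm2$, that is, every nonzero residue exactly once. So each pair lies on exactly one translate, and this is a $(13_4)$ configuration.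

**Definition 3 (graph configuration).** Let $\Gamma$ be a simple 4-regular graph with $n$ vertices. Its $2n$ edges are the points, and for each vertex the four edges at that vertex form a line. An edge has two ends, so $r=2$; two vertices are joined by at most one edge, so two lines share at most one point. This is a $((2n)_2)$ configuration.

*Example.* $\Gamma=K_5$ gives a $(10_2)$ configuration with 5 lines. For every $n\ge5$ a suitable $\Gamma$ exists: join $x$ to $x\pm1,x\pm2$ in $\mathbb Z_n$.

**Definition 4 (leave).** Two points are *collinear* if some line contains both. The leave of a configuration is the graph of pairs of distinct points that are not collinear. In a $(v_r)$ configuration a point is collinear with exactly $3r$ others, so the leave is regular of degree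
$$d=v-1-3r. \tag{1}$$
A *leave triangle* is a set of three pairwise non-collinear points.

*Example.* In a graph configuration two points are non-collinear exactly when the two edges are disjoint. For $K_5$ the leave is 3-regular on 10 points and has no triangle, since three pairwise disjoint edges need six vertices. For $K_6$ minus a perfect matching, a $(12_2)$ configuration, each of the other perfect matchings in a 1-factorization containing the removed one is a leave triangle.

Here we used a textbook fact that returns later: the edges of $K_{2n}$ split into $2n-1$ perfect matchings ("1-factors"). With vertex set $\mathbb Z_{2n-1}\cup\{\infty\}$, take $F_i=\{\{\infty,i\}\}\cup\{\{i-j,i+j\}:1\le j\le n-1\}$; an edge $\{x,y\}$ with $x,y\in\mathbb Z_{2n-1}$ lies in $F_i$ for the unique $i$ with $2i=x+y$.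

**Definition 5 (parallel class, triangle factor).** A parallel class is a partition of the point set into lines. A triangle factor of a point set is a partition into 3-subsets, which we call triangles.

*Example.* On the 12 points $(i,x)$ with $1\le i\le4$, $x\in\{0,1,2\}$, consider

- the parallel class $C$: $\{(1,x),(2,x),(3,x),(4,x)\}$ for $x=0,1,2$;
- the triangle factor $A$: $\{(2,0),(3,1),(4,2)\}$, $\{(1,0),(3,2),(4,1)\}$, $\{(1,1),(2,2),(4,0)\}$, $\{(1,2),(2,1),(3,0)\}$;
- the triangle factor $B$: $\{(i,0),(i,1),(i,2)\}$ for $i=1,2,3,4$.

Each is a partition of the 12 points. Pairs inside $C$ agree in the second coordinate, pairs inside $B$ agree in the first, and pairs inside $A$ differ in both. So no pair of points occurs twice in $C$, $A$, $B$ together.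

**Definition 6 (group divisible design).** A $k$-GDD of type $g_1g_2\cdots g_u$ is a partition of a point set into groups of sizes $g_1,\dots,g_u$, with blocks of size $k$, such that each pair from different groups is in exactly one block and no block contains a pair from one group. Exponents count equal group sizes. In a 4-GDD with $v$ points, the $v-g$ points outside the group of a point $p$, where $g$ is the size of that group, are split into triples by the blocks through $p$. So
$$p \text{ lies on exactly } \frac{v-g}{3} \text{ blocks.} \tag{2}$$
In particular a 4-GDD of type $g^u$ is a configuration of degree $g(u-1)/3$.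

*Example.* Delete one point from the affine plane of order 4. The five lines through it leave groups of size 3, the other 15 lines are the blocks: a 4-GDD of type $3^5$.

**Definition 7 (transversal design).** A TD$(k,n)$ is a $k$-GDD of type $n^k$. Each block meets each group once. From a TD$(5,m)$, delete the last group. What remains is four groups $X_1,\dots,X_4$ of size $m$; for each deleted point, the blocks through it have become lines that form a parallel class. So we get $m$ mutually disjoint parallel classes, each line meets each $X_i$ once, and every pair of points from different $X_i$ lies on exactly one line. We call this the *truncated* TD$(5,m)$ and its classes the *TD classes*.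

*Example.* $\{(1,a),(2,b),(3,a+b),(4,a+2b)\}$ with $a,b\in\mathbb Z_3$ is a TD$(4,3)$: any two of $a,\ b,\ a+b,\ a+2b$ determine $(a,b)$ modulo 3. A truncated TD$(5,4)$ is the affine plane of order 4: the lines of one direction are the $X_i$, and the four other directions are the TD classes.

**Definition 8 (resolvable GDD).** A 4-RGDD is a 4-GDD whose blocks split into parallel classes.

*Example.* The truncated TD$(5,4)$ is a 4-RGDD of type $4^4$ with four parallel classes.

**Definition 9 (perfect difference family).** A perfect $(12t+1,4,1)$ difference family consists of $t$ 4-sets of integers whose $6t$ positive differences are exactly $1,2,\dots,6t$.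

*Example.* $t=1$: $\{0,1,4,6\}$ has positive differences $1,4,6,3,5,2$.

## 2. Counting conditions and the theorem

In the text "Non-Adaptive Group Testing: Residuation Theory And Disjunct Matrices" (https://projekter.aau.dk/projekter/files/535031331/Masters_final.pdf), Lemma 4.21 says: if a $(v_r,b_k)$ configuration with $v\le b$, $k\le r$ exists, then $vr=bk$ and $v\ge r(k-1)+1$. Its Theorem 4.23 says that for $k=3$ these conditions suffice: for positive integers $v,b,r$ with $v\le b$ (i.e. $r\ge3$), a $(v_r,b_3)$ configuration exists if and only if $v\ge2r+1$ and $vr=3b$. Its Theorem 4.24 treats part of $k=4$: for positive integers with $v\le b$, if $v\equiv4\pmod{12}$, $v\ge3r+1$ and $vr=4b$, then a $(v_r,b_4)$ configuration exists. That text records the case $k=4$ as not yet solved, and the question is: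

> For all positive integers $v,b,r$ with $v\le b$ (equivalently $r\ge4$), $vr=4b$ and $v\ge3r+1$, does a $(v_r,b_4)$ configuration exist?

The answer is yes, and the proof gives all degrees $r\ge1$.

**Theorem 1.** For $r\ge1$, a $(v_r,b_4)$ configuration exists if and only if $vr=4b$ and $v\ge3r+1$, with the single exception $(v,r)=(8,2)$. In particular, for $r\ge4$ (the case $v\le b$), the conditions $vr=4b$, $v\ge3r+1$ are sufficient without exception.

**Proof of necessity.** Counting incident point-line pairs gives $vr=4b$. A point is collinear with exactly $3r$ others, so $v\ge3r+1$. In an $(8_2,4_4)$ configuration each point determines the pair of lines through it, and two points cannot determine the same pair, because then two lines would meet twice. But 4 lines form only 6 pairs, fewer than 8.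

Call $(v,r)$ with $v\ge1$, $r\ge0$ *admissible* if $4\mid vr$ and $v\ge3r+1$. It remains to prove:
$$\text{every admissible } (v,r)\ne(8,2) \text{ is realized by a configuration.} \tag{3}$$
The proof is a strong induction on $v$, and "by induction" always means: by (3) for fewer points. The case $r=0$ is trivial. The reason for allowing $r<4$ is that small degrees occur as ingredients inside larger configurations.

## 3. At most fourteen points, and degrees one to three

Let us list the admissible pairs with $r\ge1$ and $v\le14$. Checking $4\mid vr$ for each $r\le(v-1)/3$ leaves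
$$(4,1),\ (8,1),\ (8,2),\ (10,2),\ (12,1),\ (12,2),\ (12,3),\ (13,4),\ (14,2),\ (14,4).$$
Degree 1 is a partition into lines. The pairs $(10,2),(12,2),(14,2)$ are graph configurations on 5, 6, 7 vertices. For $(12,3)$ use the TD$(4,3)$ above. For $(13,4)$ and $(14,4)$ develop $\{0,1,4,6\}$ modulo 13 and 14: the differences $\pm1,\dots,\pm6$ are distinct and nonzero in both cases. Only $(8,2)$ fails.

**Lemma 1.** (a) Every admissible $(v,1)$, and every admissible $(v,2)\ne(8,2)$, is realized. (b) There are $(12_3)$, $(24_3)$, $(28_3)$ and $(40_3)$ configurations.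

**Proof.** (a) If $r=1$ then $4\mid v$, and we partition the points into lines. If $r=2$ then $v$ is even and $v\ge7$, $v\ne8$, so $v\ge10$; take a graph configuration on $v/2\ge5$ vertices. (b) TD$(4,3)$; two disjoint copies of it; three TD classes of a truncated TD$(5,7)$ (it exists by Fact 5 below); the disjoint union of $(12_3)$ and $(28_3)$. $\square$

## 4. Published theorems used without proof

**Fact 1** (Brouwer–Hanani–Schrijver 1977). For $u\ge4$, a 4-GDD of type $g^u$ exists iff $g(u-1)\equiv0\pmod3$ and $g^2u(u-1)\equiv0\pmod{12}$, except for types $2^4$, $6^4$.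

**Fact 2** (Ge–Rees, Des. Codes Cryptogr. 27 (2002); Handbook of Combinatorial Designs, 2nd ed., Ch. IV.4). A 4-GDD of type $12^um^1$ exists for all $u\ge4$, $m\equiv0\pmod3$, $0\le m\le6(u-1)$.

**Fact 3** (Ge–Rees, Discrete Math. 279 (2004); Handbook Ch. IV.4). A 4-GDD of type $6^um^1$ exists for all $u\ge4$ and $m\in\{3,6,9\}$.

**Fact 4** (Ge–Ling, survey, Discrete Math. 279 (2004); Handbook Ch. IV.5). A 4-RGDD of type $12^h$ exists for all $h\ge4$, except possibly $h=27$. By (2) it has $12(h-1)/3=4h-4$ parallel classes. We use only $h\ge7$, $h\ne27$.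

**Fact 5.** A TD$(5,n)$ exists for every $n\ge4$, $n\ne6,10$. A TD$(6,5)$ exists.

**Fact 6** (Ge–Miao–Sun, J. Combin. Des. 18 (2010)). For $4\le t\le1000$ there is a perfect $(12t+1,4,1)$ difference family. We use only $t\le127$.

**Fact 7.** Theorem 4.24 quoted in Section 2.

**Fact 8.** Brooks: a connected graph of maximum degree $\Delta\ge3$ other than $K_{\Delta+1}$ is $\Delta$-colorable. Hajnal–Szemerédi: a graph of maximum degree at most $\Delta$ has, for each $k\ge\Delta+1$, a proper $k$-coloring whose class sizes differ by at most 1.

**Fact 9** (Wilson's fundamental construction). Give each point $x$ of a GDD (blocks of any sizes) a weight $w_x\ge0$. If for each block $B$ there is a 4-GDD with group sizes $(w_x)_{x\in B}$, then there is a 4-GDD whose group sizes are the sums of the weights over the groups. (Replace $x$ by $w_x$ copies and put the ingredient on the copies of each block; groups of size 0 are dropped.)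

As a first use of Fact 1, we settle everything within distance 2 of the bound $v\ge3r+1$.

**Lemma 2.** Every admissible $(v,r)\ne(8,2)$ with $r\ge1$ and $d=v-1-3r\in\{0,1,2\}$ is realized.

**Proof.** We take a 4-GDD with all groups of size $d+1$; by (2) it has degree $(v-1-d)/3=r$.

If $d=0$, then $v=3r+1$ and $4\mid r(3r+1)$. For $r\equiv2,3\pmod4$ the product is $\equiv2\pmod4$, so $r\equiv0,1\pmod4$ and $v\equiv1,4\pmod{12}$. Then type $1^v$ satisfies Fact 1, since $3\mid v-1$ and $12\mid v(v-1)$.

If $d=1$, then $v=3r+2$ and $4\mid r(3r+2)$, which is odd for odd $r$; so $r$ is even. Use type $2^u$ with $u=3r/2+1\ge4$. Here $u-1=3r/2$ is a multiple of 3, so $2(u-1)\equiv0\pmod3$ and $4u(u-1)\equiv0\pmod{12}$. The exception $u=4$ is $(8,2)$.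

If $d=2$, then $v=3(r+1)$ and $4\mid3r(r+1)$, so $u=r+1\equiv0,1\pmod4$, and $u\ge4$. Type $3^u$ satisfies $3\mid3(u-1)$ and $12\mid9u(u-1)$. $\square$

## 5. Translates modulo $v$, and the missing residue $r\equiv2\pmod4$

A sensible first attempt is to copy the $(13_4)$ example: develop base blocks cyclically.

**Lemma 3.** Let $s$ 4-subsets of $\mathbb Z_v$ be given whose $12s$ differences $x-y$ ($x\ne y$ in the same block) are distinct. Then all their translates form a $(v_{4s})$ configuration. In particular this holds for $s$ 4-sets of integers with $6s$ distinct positive differences, all at most $M$, whenever $v\ge2M+1$.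

**Proof.** If $p\neq q$ both lie on $B+x$, then $p-q=b-b'$ with $b,b'\in B$. The value $p-q$ determines $B$, $b$, $b'$, and then $x=p-b$. So $\{p,q\}$ is in at most one translate, counted as a pair $(B,x)$; in particular different pairs $(B,x)$ give different lines. A point $p$ lies on $B+x$ iff $x\in p-B$, which gives 4 translates for each base block. For the last sentence, the numbers $\pm$ the differences lie in $[-M,M]\setminus\{0\}$, and $2M+1\le v$, so they are distinct and nonzero modulo $v$. $\square$

**Lemma 4.** Let $1\le s\le127$, $r=4s$. Every $(v,r)$ with $v\ge12s+1$ is realized. Moreover $\mathbb Z_m$ contains three 4-sets with all 36 differences distinct when $m=37$ and when $m\ge39$.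

**Proof.** We use the following 4-sets in Lemma 3.

- $s=1$: $\{0,1,4,6\}$, $M=6$.
- $s=2$: $\{0,3,4,12\}$ with differences $3,4,12,1,9,8$, and $\{0,2,7,13\}$ with $2,7,13,5,11,6$; $M=13$.
- $s=3$: $\{0,4,6,19\}$ with $4,6,19,2,15,13$; $\{0,7,8,18\}$ with $7,8,18,1,11,10$; $\{0,3,12,17\}$ with $3,12,17,9,14,5$; $M=19$.
- $4\le s\le127$: Fact 6, $M=6s$.

So $v\ge12s+1$ is enough for $s\ne2,3$. For $s=2$ the lists cover $v\ge27$ and for $s=3$ they cover $v\ge39$; the remaining $v=25,26$ and $v=37,38$ have $d\in\{0,1\}$ and are in Lemma 2. The case $s=3$ of the list also gives the last claim for $m\ge39$. For $m=37$ take $\{0,1,3,24\}$, $\{0,4,26,32\}$, $\{0,10,18,30\}$, whose differences up to sign are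
$$1,3,13,2,14,16;\quad 4,11,5,15,9,6;\quad 10,18,7,8,17,12,$$
each of $1,\dots,18$ once. $\square$

**Remark (exactly where this stops).** Suppose a $(v_r)$ configuration with $r\ge1$ on $\mathbb Z_v$ is invariant under $x\mapsto x+1$. Then $r\equiv0\pmod4$, or $r\equiv1\pmod4$ and $4\mid v$. Indeed, the stabilizer of a line $B$ acts freely on its four points by translation, so it has order 1, 2 or 4. An orbit with trivial stabilizer has $v$ lines and adds $4v/v=4$ to each degree. If the order is 4, then $4\mid v$, $B$ is a coset of the subgroup of order 4, and there is only one such orbit, adding 1. If the order is 2, then $B=\{a,a+\frac v2,b,b+\frac v2\}$, and $\{0,\frac v2\}$ lies on $B-a$ and on $B-b$. These coincide only if $b-a\in\{a-b,a-b+\frac v2\}$, that is $2(b-a)\in\{0,\frac v2\}$; the first makes $b\in\{a,a+\frac v2\}$, and the second makes the stabilizer have order 4. So order 2 would put a pair on two lines. Thus one cyclic orbit of points never gives $r\equiv2\pmod4$.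

Two orbits of points can give such degrees, and the short orbit gives $r\equiv1$. We will need a finite stock of small configurations built this way.

**Definition 10 (two-level configuration).** The points are $\mathbb Z_u\times\{0,1\}$. Write $\{A\,|\,B\}$ for $A\times\{0\}\cup B\times\{1\}$; base blocks are developed modulo $u$ in the first coordinate. The *pure* differences of a level are the differences, up to sign, of two entries on that level; the *mixed* differences are (level 1 entry) minus (level 0 entry).

If on each level the pure differences are distinct up to sign and none is $0$ or $u/2$, and the mixed differences are distinct modulo $u$, then every pair of points is in at most one translate: the argument of Lemma 3 applies separately to pairs on level 0, pairs on level 1, and mixed pairs. The degree of a level-$i$ point is the total number of level-$i$ entries in the base blocks.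

*Example.* The base block $\{0,1\,|\,0,3\}$ with $u=7$ has pure differences $1$ and $3$, mixed differences $0,3,-1,2$, and gives a $(14_2)$ configuration.

**Lemma 5.** The following exist: $(24_5)$, $(24_6)$, $(44_{13})$, $(34_{10})$, $(38_{10})$, $(42_{10})$, $(46_{14})$, $(54_{14})$, and $((2u)_6)$ for every odd $u\ge11$.

**Proof.** *$(24_5)$*: in $\mathbb Z_{24}$, the translates of $\{0,1,4,9\}$ (differences $1,4,9,3,8,5$) and the 6 distinct translates of $\{0,6,12,18\}$ (differences $6,12$). The degree is $4+1$.

*$(44_{13})$*: in $\mathbb Z_{44}$, the translates of $\{0,3,5,21\}$, $\{0,7,8,20\}$, $\{0,4,10,19\}$ with differences $3,5,21,2,18,16$; $7,8,20,1,13,12$; $4,10,19,6,15,9$, which are distinct, at most 21, and none equal to 11; and the 11 distinct translates of $\{0,11,22,33\}$ (differences $11,22$). The degree is $12+1$.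

The others are two-level. Mixed differences are listed block by block.

- *$(2u)_6$, $u\ge11$ odd*: $\{0,2,3|1\}$, $\{-3|0,1,4\}$, $\{0,5|0,2\}$. Pure: $2,3,1,5$ on level 0 and $1,4,3,2$ on level 1, all at most $5\le(u-1)/2$. Mixed: $1,-1,-2;\ 3,4,7;\ 0,2,-5,-3$. These are distinct integers in $[-5,7]$, hence distinct modulo $u\ge13$. Modulo 11 they are $1,10,9,3,4,7,0,2,6,8$.
- *$(24_6)$, $u=12$*: $\{0,2,3|1\}$, $\{8|0,1,4\}$, $\{0,5|0,2\}$. Pure as before, none equal to 6. Mixed: $1,11,10;\ 4,5,8;\ 0,2,7,9$.
- *$(34_{10})$, $u=17$*: $\{0,2,3|15\}$, $\{0,5,9|2\}$, $\{14|0,2,3\}$, $\{1|0,5,9\}$, $\{0,6|0,7\}$. Mixed: $15,13,12;\ 2,14,10;\ 3,5,6;\ 16,4,8;\ 0,7,11,1$.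
- *$(38_{10})$, $u=19$*: $\{0,5,9|14\}$, $\{0,1,3|11\}$, $\{7|0,4,9\}$, $\{16|0,1,3\}$, $\{0,6|0,7\}$. Mixed: $14,9,5;\ 11,10,8;\ 12,16,2;\ 3,4,6;\ 0,7,13,1$.
- *$(42_{10})$, $u=21$*: $\{0,5,9|14\}$, $\{0,2,3|13\}$, $\{1|0,4,9\}$, $\{5|0,1,3\}$, $\{0,6|0,7\}$. Mixed: $14,9,5;\ 13,11,10;\ 20,3,8;\ 16,17,19;\ 0,7,15,1$.
- *$(46_{14})$, $u=23$*: $\{0,7,13|17\}$, $\{0,5,9|18\}$, $\{0,2,3|1\}$, $\{17|0,6,13\}$, $\{7|0,4,9\}$, $\{18|0,2,3\}$, $\{0,8|0,11\}$. Mixed: $17,10,4;\ 18,13,9;\ 1,22,21;\ 6,12,19;\ 16,20,2;\ 5,7,8;\ 0,11,15,3$.
- *$(54_{14})$, $u=27$*: $\{0,7,13|15\}$, $\{0,5,9|14\}$, $\{0,2,3|21\}$, $\{23|0,6,13\}$, $\{2|0,5,9\}$, $\{7|0,2,3\}$, $\{0,11|0,12\}$. Mixed: $15,8,2;\ 14,9,5;\ 21,19,18;\ 4,10,17;\ 25,3,7;\ 20,22,23;\ 0,12,16,1$.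

Pure differences in the last five: $\{0,1,3\}$ and $\{0,2,3\}$ give $1,2,3$; $\{0,4,9\}$ and $\{0,5,9\}$ give $4,5,9$, where $9\equiv-8$ modulo 17; $\{0,6,13\}$ and $\{0,7,13\}$ give $6,7,13$, where $13\equiv-10$ modulo 23. The remaining pure differences on levels 0 / 1 are $6/7$ for $u=17,19,21$, then $8/11$ for $u=23$, and $11/12$ for $u=27$. Reduced in this way all pure differences on a level are distinct and at most $(u-1)/2$. The entries on each level number 10 for $u=17,19,21$ and 14 for $u=23,27$; for the first two families they number 6. $\square$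

## 6. Four copies and the classes of a transversal design

Two obstacles remain after Section 5: degrees that are not multiples of 4, and degrees so large that Fact 6 no longer applies. Recursion addresses both, and the simplest recursion handles $4\mid v$.

**Lemma 6.** Suppose a TD$(5,m)$ exists, and an $(m_{r'})$ configuration with $\max(0,r-m)\le r'\le r$. Then a $((4m)_r)$ configuration exists.

**Proof.** Put a copy of the $(m_{r'})$ configuration on each group $X_i$ of the truncated TD$(5,m)$ and add $r-r'\le m$ of its TD classes. TD lines contain only pairs from different $X_i$, so no pair is covered twice, and each degree is $r'+(r-r')=r$. $\square$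

With $r'=0$ this gives all $r\le m$ at once. For larger $r$ one needs $r'\ge r-m$, and $3r\le4m-1$ gives $r-m\le(m-1)/3$, which is the bound that $r'$ must obey on $m$ points. So for $4\mid v$ this recursion is almost in balance, and Section 10 will carry it out. But it lives on $4m$ points. For $v=4m+w$ with $w\in\{1,2,3\}$ we have to add points.

## 7. Inserting one, two or three points when $r=4s$

How can a new point $y$ join a structure on $4m$ points without spoiling degrees? Take a line $B$ through $x$ and replace $x$ by $y$. Then $y$ gains a line, and $x$ loses one. Do this at three points $x,x',x''$ which are pairwise non-collinear; one extra line $\{y,x,x',x''\}$ gives all three their line back. In total $y$ has gained four lines.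

*Example.* Take four directions $\Pi_1,\dots,\Pi_4$ of the affine plane of order 4, a $(16_4)$ configuration whose leave consists of the four lines of the fifth direction $\Pi_0$. Let $a,b,c$ be points of a line $Q\in\Pi_0$, and let $B_x\in\Pi_1$ be the line through $x$. Replace $B_a,B_b,B_c$, which are distinct, by $\{y\}\cup B_x\setminus\{x\}$ ($x=a,b,c$) and $\{y,a,b,c\}$. Every old degree is still 4, $y$ has degree 4 and is joined to the 12 distinct points of $B_a\cup B_b\cup B_c$, and the only new old-old pairs used are those of $\{a,b,c\}$, which were free. This is a $(17_4)$ configuration. The other three lines of $\Pi_0$ stay completely in the leave; we will need that in Section 13.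

**Lemma 7.** Let $r=4s$, $w\in\{1,2,3\}$. Suppose a TD$(5,m)$ exists, and let $C'$ be an $(m_{r'})$ configuration whose leave contains $s$ disjoint triangles, with $\max(0,r-m)\le r'\le r-3$. Then a $((4m+w)_r)$ configuration exists.

**Proof.** Put a copy of $C'$ on each $X_i$ and add $r-r'$ TD classes $P_1,P_2,\dots$; here $3\le r-r'\le m$. This is $r$-regular on $4m$ points, and the leave pairs of the copies of $C'$ are uncovered. For each new point $y_k$ ($k\le w$) and each of $s$ disjoint leave triangles $\{x,x',x''\}$ in $X_k$, let $B,B',B''$ be the lines of $P_k$ through $x,x',x''$. A line of $P_k$ meets $X_k$ once, so these three lines are distinct, and different triangles give different lines. Delete $B,B',B''$ and add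
$$\{y_k\}\cup B\setminus\{x\},\quad \{y_k\}\cup B'\setminus\{x'\},\quad \{y_k\}\cup B''\setminus\{x''\},\quad \{y_k,x,x',x''\}.$$
Each of $x,x',x''$ loses one line and gains one; every other point of $B\cup B'\cup B''$ has one line replaced by another. So old degrees are unchanged. The point $y_k$ has degree $4s$ and is joined to the $12s$ distinct points on $3s$ distinct lines of $P_k$, to each once. Apart from pairs containing $y_k$, the new lines use only pairs freed by deleting lines of $P_k$ and leave pairs in $X_k$, each once. For different $k$ these sets of pairs are disjoint, because the classes $P_k$ and the groups $X_k$ are different. $\square$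

## 8. Inserting two points when $r=4s+2$

The move of Lemma 7 raises the degree of $y$ by 4, so it cannot reach $r=4s+2$. No other move with a single new point can help: a $((4m+1)_r)$ configuration has $4\mid(4m+1)r$, so $4\mid r$. Two new points $y_1,y_2$ have to be inserted together, and counting shows what is needed. The number of lines must grow from $4mr/4$ to $(4m+2)r/4$, by $r/2=2s+1$. A triangle move adds one line. Performing $s$ triangle moves at $y_1$ and $s$ at $y_2$ adds $2s$ lines and gives both points degree $4s$. So one further move must add one line in total and give two lines to *each* of $y_1,y_2$. Take a leave triangle $\{a,b,c\}$ again. Replace $a$ and $b$ by $y_1$ on lines of one class, replace $c$ by $y_2$ on a line of a second class, and return the lost lines by $\{y_2,a,b,c\}$. Then $y_1$ gains 2 and $y_2$ gains $1+1=2$. It remains to keep this move away from the others.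

**Lemma 8.** Let $r=4s+2$, $s\ge1$, $m\ge3s+3$. Suppose a TD$(5,m)$ exists, and let $C'$ be an $(m_{r'})$ configuration with $\max(0,r-m)\le r'\le r-2$ whose leave contains $N\ge(s+1)/2$ disjoint triangles. Then a $((4m+2)_r)$ configuration exists.

**Proof.**

**Step 1: set the stage.** This step chooses the triangles so that the moves do not interfere. Put copies of $C'$ on $X_1,\dots,X_4$, with labelings still to be chosen, and add $r-r'$ TD classes $P_1,P_2,\dots$, where $2\le r-r'\le m$. Let $B_k(x)$ be the line of $P_k$ through $x$. For each $i$ the map $x\mapsto B_k(x)$ is a bijection from $X_i$ to the $m$ lines of $P_k$. Let $\alpha=\lfloor s/2\rfloor$, $\beta=\lceil s/2\rceil$. Since $N$ is an integer with $N\ge(s+1)/2$, we have $\alpha+1\le N$ and $\beta\le N$.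

In $X_1$ choose $\alpha+1$ disjoint leave triangles; call one of them $\{a,b,c\}$ and the others $T_1,\dots,T_\alpha$. Their points lie on $3\alpha+3$ lines of $P_1$, so at least $m-3\alpha-3\ge3\beta$ points of $X_2$ lie on other lines of $P_1$. Label the copy on $X_2$ so that $\beta$ disjoint leave triangles $T_{\alpha+1},\dots,T_s$ lie on such points. In the same way, label the copies on $X_3$ and $X_4$ so that $\alpha$ disjoint leave triangles of $X_3$ and $\beta$ of $X_4$, together called $U_1,\dots,U_s$, lie on $3s$ points with distinct $P_2$-lines, all different from $B_2(a),B_2(b),B_2(c)$: first $3\alpha$ points of $X_3$ avoiding 3 lines, then $3\beta$ points of $X_4$ avoiding $3\alpha+3$ lines.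

**Step 2: the moves.** Let $y_1,y_2$ be new points.

- For each $T_i$: replace the three lines $B_1(x)$, $x\in T_i$, by $\{y_1\}\cup B_1(x)\setminus\{x\}$ ($x\in T_i$) and $\{y_1\}\cup T_i$.
- For each $U_i$: do the same with $y_2$ and $B_2$.
- Delete $B_1(a),B_1(b),B_2(c)$ and add $\{y_1\}\cup B_1(a)\setminus\{a\}$, $\{y_1\}\cup B_1(b)\setminus\{b\}$, $\{y_2\}\cup B_2(c)\setminus\{c\}$, $\{y_2,a,b,c\}$.

By Step 1 all deleted lines are distinct.

**Step 3: degrees and pairs.** This step checks that the result is a configuration. Old points keep their degrees: points of the $T_i,U_i$ as in Lemma 7, while $a,b,c$ each lose one line and gain $\{y_2,a,b,c\}$; every other point on a deleted line has it replaced by one line. The degree of $y_1$ is $4s+2$, and that of $y_2$ is $4s+1+1$. The points joined to $y_1$ are distinct because they lie on distinct lines of $P_1$. The points joined to $y_2$ are distinct: $a,b\notin B_2(c)$ because $B_2(c)$ meets $X_1$ only in $c$, and none of $B_2(a),B_2(b),B_2(c)$ is used by the $U_i$. Apart from pairs with $y_1$, lines through $y_1$ use pairs freed from $P_1$ and leave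 pairs of the $T_i$ in $X_1$ or $X_2$. Apart from pairs with $y_2$, lines through $y_2$ use pairs freed from $P_2$, leave pairs in $X_3$, $X_4$, and the pairs of $\{a,b,c\}\subset X_1$, which is disjoint from the $T_i$. So no pair is covered twice. $\square$

**Remark (where insertion stops).** Take $r=4s+2$ with $v\equiv2\pmod4$ as small as possible. The smallest such $v\ge3r+1=12s+7$ is $v=12s+10$, so $m=3s+2$ and $r-m=s$. Then $r'\ge s$, and by (1) the leave of $C'$ has degree $m-1-3r'\le1$. It contains no triangle at all. More generally, for $v=12s+10+4j$ with $0\le j\le s$ we have $m=3s+2+j$, $r'\ge s-j$, and the leave of $C'$ has degree at most $4j+1$. Close to the bound there is too little room for insertion, and another construction is needed there.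

## 9. Filling the groups of a GDD

Near the bound almost all pairs are covered, so one should start from an object in which all pairs outside small sets are covered: a 4-GDD. Its groups are then filled with lines, and if $v$ is not a multiple of 3, one or two extra points are attached by means of triangle factors inside the groups.

**Definition 11 (filler).** A filler $F_f(n,e)$, $f\in\{0,1,2\}$, is a set of $3n$ points with an $r'$-regular set of lines, $r'=n-f-e\ge0$, and $f$ triangle factors, such that every pair of points lies in at most one line or triangle.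

*Example.* The 12 points of the example to Definition 5 with $C$, $A$, $B$ form an $F_2(4,1)$: here $n=4$, $r'=4-2-1=1$. Omitting $C$ gives an $F_2(4,2)$.

**Lemma 9.** Suppose there are a 4-GDD of type $(3n)^u(3t)^1$, a filler $F_f(n,e)$, and a $((3t+f)_{t-e})$ configuration, with $t\ge e\ge0$. Then there is a $(v_r)$ configuration with $v=3(un+t)+f$ and $r=un+t-e$.

**Proof.** Adjoin points $\infty_1,\dots,\infty_f$ to the GDD, whose groups are $G_1,\dots,G_u$ and $H$ with $|H|=3t$. Keep the blocks. On each $G_i$ put the lines of the filler and all $\{\infty_k\}\cup T$ with $T$ in the $k$-th triangle factor. On $H\cup\{\infty_1,\dots,\infty_f\}$ put the $((3t+f)_{t-e})$ configuration. The degrees are, using (2):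

- a point of $G_i$: $((u-1)n+t)+(n-f-e)+f=un+t-e$;
- a point of $H$: $un+(t-e)$;
- $\infty_k$: $n$ triangles in each of $u$ groups, so $un+(t-e)$.

Pairs from different groups are covered once by the GDD, and not otherwise. Pairs inside $G_i$, and pairs of $\infty_k$ with a point of $G_i$, are covered at most once by the filler property and because each triangle factor is a partition. Pairs inside $H\cup\{\infty_1,\dots,\infty_f\}$ are covered at most once. $\square$

In terms of the target, $v=3(r+e)+f$ and, by (1), $d=3e+f-1$. So $e$ measures the distance from the bound, and we need fillers for the values of $e$ that occur.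

**Lemma 10 (fillers).** The following fillers exist.

(a) $F_2(4,1)$, $F_2(4,2)$, $F_1(4,1)$, $F_0(4,4)$.

(b) $F_f(4h,e)$ for $h\ge7$, $h\ne27$, $f\in\{1,2\}$ and all $e\ge1$ with $4h-f-e\ge0$.

(c) $F_1(6,5)$, $F_1(8,5)$, $F_1(12,5)$, $F_1(16,5)$, $F_1(20,5)$, $F_2(8,6)$.

**Proof.** (a) The first two are in the example above. For $F_1(4,1)$, where $r'=2$, take a 1-factorization $F_1,\dots,F_5$ of $K_6$ and the graph configuration of $K_6$ minus $F_5$: 12 points, 6 lines. The triangle factor is $\{F_1,F_2,F_3,F_4\}$; its triangles consist of disjoint edges, so its pairs are not collinear. For $F_0(4,4)$ we have $r'=0$: 12 points, no lines.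

(b) Take a 4-RGDD of type $12^h$ (Fact 4), with $4h-4$ parallel classes. Identify each group with the 12 points of Definition 5, with $C$, $A$, $B$, where needed.

- $f=2$, $r'=4h-2-e$. If $e\ge2$, then $r'\le4h-4$; use $r'$ of the classes, and $A$, $B$ in each group. If $e=1$, then $r'=4h-3$; use all classes, and $C$, $A$, $B$ in each group.
- $f=1$, $r'=4h-1-e$. If $e\ge3$, use $r'\le4h-4$ classes, and $B$ in each group. If $e=2$, use all classes, and $C$ and $B$ in each group. If $e=1$, then $r'=4h-2$; use all classes, and the $F_1(4,1)$ of part (a) in each group.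

(c) $F_1(6,5)$ has $r'=0$: one triangle factor on 18 points.

$F_1(8,5)$ has $r'=2$: the graph configuration of the union of four 1-factors of a 1-factorization of $K_{12}$ has 24 points; split each 1-factor, 6 disjoint edges, into two triangles.

$F_1(12,5)$, $F_1(16,5)$, $F_1(20,5)$ have $r'=6,10,14$: take $r'$ of the TD classes of a truncated TD$(5,9)$, TD$(5,12)$, TD$(5,15)$, on 36, 48, 60 points, and partition each of the four groups of size $9,12,15$ into triangles.

$F_2(8,6)$ has $r'=0$: on $\mathbb Z_3\times\mathbb Z_8$ take the factors $\{(0,i),(1,i),(2,i)\}$ and $\{(0,i),(1,i+1),(2,i+2)\}$, $i\in\mathbb Z_8$. Two points of a triangle have equal second coordinates in the first factor, different ones in the second. $\square$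

**Lemma 11 (master GDDs).** The following 4-GDDs exist.

(M1) Type $(12h)^u(3t)^1$, if $u\ge4$, a TD$(u+1,h)$ exists and $0\le t\le2(u-1)h$.

(M2) Types $24^4(3t)^1$ and $24^5(3t)^1$ for $3t\in\{21,33\}$.

(M3) Types $36^421^1$ and $36^433^1$.

(M4) Type $18^927^1$, and type $24^u36^1$ for all $u\ge4$.

**Proof.** All come from Fact 9. (M1) In the TD$(u+1,h)$ give weight 12 to all points of $u$ groups, and give the $h$ points $z$ of the last group weights $m_z\in\{0,3,\dots,6(u-1)\}$ with sum $3t$; this is possible since $3t\le6(u-1)h$. Each block needs a 4-GDD of type $12^um_z^1$, which is Fact 2.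

(M2) Use a TD$(5,4)$, type $4^5$, for $24^4(3t)^1$; for $24^5(3t)^1$ use the 5-GDD of type $4^6$ obtained from the affine plane of order 5 by deleting a point, the groups being the lines through that point. Give weight 6 to all points except those of one group, whose weights are $6,6,6,3$ (sum 21) or $9,9,9,6$ (sum 33). A block has 5 points, so the ingredients are $6^5$ (Fact 1) and $6^4m^1$ with $m\in\{3,6,9\}$ (Fact 3).

(M3) Truncate one group of a TD$(5,12)$ to 7 or 11 points; the blocks have sizes 4 and 5. Give weight 3 to every point; the ingredients are $3^4$ and $3^5$ (Fact 1).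

(M4) Give weight 3 to the points of a 4-GDD of type $6^99^1$ (Fact 3), with ingredient $3^4$; give weight 4 to the points of a 4-GDD of type $6^u9^1$ (Fact 3), with ingredient $4^4$ (Fact 1). $\square$

## 10. The induction when $4\mid v$

We now prove (3). Let $(v,r)\ne(8,2)$ be admissible with $r\ge1$, and assume (3) for fewer points. By Lemma 2 we may assume $d\ge3$. In this section $v=4m$.

**Step 1: the small $m$ for which Lemma 6 is not available.** This step removes $m\in\{1,2,3,6,10\}$, where Fact 5 gives no TD$(5,m)$. For $v\le12$ we have $r\le3$, and Lemma 1 applies. For $v=24$ we have $r\le7$: Lemma 1 for $r\le3$, Lemma 4 for $r=4$, Lemma 5 for $r=5,6$; $r=7$ has $d=2$. For $v=40$: Lemma 1 for $r\le3$, and Fact 7 for $r\ge4$, since $40\equiv4\pmod{12}$.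

From here on a TD$(5,m)$ exists. If $r\le m$, Lemma 6 with $r'=0$ does it. So let $r>m$. Recall $r-m\le(m-1)/3$. By Lemma 6 it suffices to find an $(m_{r'})$ configuration with $r-m\le r'\le r$.

**Step 2: $m\equiv0\pmod4$.** Here the recursion closes immediately. Take $r'=r-m$; then $4\mid m$ and $m\ge3r'+1$, so induction applies unless $(m,r')=(8,2)$. That would mean $(v,r)=(32,10)$, which has $d=1$ and is excluded.

**Step 3: $m\equiv2\pmod4$, so $m\ge14$.** Here $r'$ must be even. If $r-m$ is even, take $r'=r-m$. If $r-m$ is odd and $r-m+1\le(m-1)/3$, take $r'=r-m+1$. In both cases $(m,r')$ is admissible and induction applies. Otherwise $r-m=\lfloor(m-1)/3\rfloor$, so $r=\lfloor(4m-1)/3\rfloor=\lfloor(v-1)/3\rfloor$ and $d\le2$, which is excluded.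

**Step 4: $m$ odd, so $m\ge5$.** Here $r'$ must be a multiple of 4. Let $r'=4\lceil(r-m)/4\rceil\le r-m+3\le r$. If $r'\le(m-1)/3$, induction applies. Otherwise we determine exactly what is left. Write $m=12k+i$ with $i\in\{1,3,5,7,9,11\}$. Then $r'>(m-1)/3\ge4k$ and $4\mid r'$, so $\lceil(r-m)/4\rceil\ge k+1$, hence $r-m>4k$. So $r=m+4k+a$ with $1\le a\le\lfloor(i-1)/3\rfloor$, and
$$d=4m-1-3r=m-1-3(r-m)=i-1-3a\ge3.$$
Going through $i$, this leaves $(i,d)\in\{(7,3),(9,5),(11,4),(11,7)\}$.

**Step 5: the four leftover families.** They need other constructions.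

For $i=7$ we have $v=48k+28\equiv4\pmod{12}$ and $r>m\ge7$: Fact 7.

For $i=9$, $d=5$, $a=1$: $v=48k+36$ and $r=16k+10$. A 4-GDD of type $6^{8k+6}$ exists by Fact 1 and has degree $(v-6)/3=16k+10$.

For $i=11$: $v=48k+44$, and $d=4$ means $a=2$, $d=7$ means $a=1$. If $k=0$, these are $(44_{13})$ in Lemma 5 and $(44_{12})$ in Lemma 4. If $k\ge1$, use Lemma 9 with $f=2$, $n=4$, $u=4k+3$, $t=2$, and $e=1$ (for $d=4$) or $e=2$ (for $d=7$). The master is $12^{4k+3}6^1$ (Fact 2), the fillers are $F_2(4,1)$, $F_2(4,2)$, and the last ingredient is $(8_1)$ or $(8_0)$. The result has $3(16k+14)+2=48k+44$ points and degree $16k+14-e$, which is $16k+13=m+4k+2$ or $16k+12=m+4k+1$, as required. (Lemma 9 is not available for $k=0$ in this form, since Fact 2 needs $u\ge4$.)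

From now on $4\nmid v$. Then $r$ is even, and $v\equiv2\pmod4$ whenever $r\equiv2\pmod4$.

## 11. Degrees $r=4s\le508$

This case is Lemma 4: for $1\le s\le127$ every $v\ge12s+1$ is realized. What remains is $r\ge512$, and $r=4s+2\le510$ with $v\equiv2\pmod4$.

## 12. Large degrees: $r\ge512$

Here both residues of $r$ modulo 4 are treated together. Near the bound we fill a GDD with four large groups; far from the bound we insert points.

**Step 1: parameters.** Let $V=\lfloor v/3\rfloor$, $f=v-3V\in\{0,1,2\}$ and $e=V-r\ge0$. Then $d=3e+f-1$. If $e=0$ then $d\le1$, which is excluded; so $e\ge1$. Let $h=\lfloor r/16\rfloor\ge32$ and $\tau=r-16h$, so $0\le\tau\le15$.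

**Step 2: $e\le4h-2$, by filling.** Put $n=4h$, $u=4$, $t=e+\tau$. Then $V=r+e=un+t$ and $r=un+t-e$, so Lemma 9 gives the right parameters once its three ingredients exist.

*Master:* type $(12h)^4(3t)^1$ from (M1) with a TD$(5,h)$, since $t\le4h+13\le6h$.

*Filler $F_f(4h,e)$:* for $f\ge1$ this is Lemma 10(b), as $h\ge32$ and $4h-f-e\ge0$. For $f=0$ it is just a $((12h)_{4h-e})$ configuration; the pair is admissible because $4\mid12h$ and $12h\ge3(4h-e)+1$, so it exists by induction.

*Last ingredient $((3t+f)_\tau)$:* we have $3t+f=3\tau+3e+f\ge3\tau+3$. From $v=48h+3t+f$ and $r=16h+\tau$ we get $(3t+f)\tau\equiv vr\equiv0\pmod4$. So the pair is admissible. It is not $(8,2)$: $3t+f=8$ forces $f=2$, $t=2$, and with $\tau=2$ this gives $e=0$. Also $3t+f<v$, so it exists by induction.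

**Step 3: $e\ge4h-1$, by insertion.** This step verifies the hypotheses of Lemmas 7 and 8. Since $h\ge(r-15)/16$, we have $e\ge(r-19)/4$, so $v\ge3r+3e\ge(15r-57)/4$. For $m=\lfloor v/4\rfloor\ge(v-3)/4$ this gives
$$m\ge\frac{15r-69}{16}. \tag{4}$$
Let $r'=0$ if $m\ge r$, and otherwise
$$r'=4\lceil(r-m)/4\rceil\le r-m+3\le\frac{r+117}{16}. \tag{5}$$
In both cases $\max(0,r-m)\le r'\le r-3$, because $(r+117)/16\le r-3$ for $r\ge11$. By (5), $3r'+1\le(3r+367)/16$, which also holds for $r'=0$. By (4),
$$\Big\lfloor\frac m3\Big\rfloor\ge\frac{m-2}{3}\ge\frac{15r-101}{48}\ge\frac{5r-34}{16}. \tag{6}$$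
Since $2r\ge401$, we conclude $3r'+1\le\lfloor m/3\rfloor$. As $4\mid r'$ and $m\ge3r'+1$, the pair $(m,r')$ is admissible and is not $(8,2)$, so an $(m_{r'})$ configuration $C'$ exists by induction.

Now we need leave triangles. The collinearity graph of $C'$ is regular of degree $3r'$. By Hajnal–Szemerédi (Fact 8) it has a proper coloring with $\lfloor m/3\rfloor\ge3r'+1$ colors whose class sizes differ by at most 1. The average class size is at least 3, so all classes have at least 3 points. Points of one class are pairwise non-collinear. Hence the leave of $C'$ contains $\lfloor m/3\rfloor$ disjoint triangles, and by (6) $\lfloor m/3\rfloor\ge r/4+1$, as $r\ge50$. By (4), $m$ is large enough for a TD$(5,m)$.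

If $4\mid r$, apply Lemma 7 with $s=r/4$ and $w=v-4m\in\{1,2,3\}$. If $r=4s+2$, then $v=4m+2$; by (4), $m\ge3r/4+3\ge3s+3$ since $3r\ge117$, and $r'\le r-3$, $\lfloor m/3\rfloor\ge r/4+1\ge(s+1)/2$. So Lemma 8 applies.

## 13. Degrees $r=4s+2\le510$ with $v\equiv2\pmod4$

For $s=0$ use Lemma 1. For $s=1$, $r=6$ and $v\ge19$, so $v\ge22$; then $v/2$ is odd and at least 11, and Lemma 5 applies. Let $2\le s\le127$. Since $v\ge12s+7$ and $v\equiv2\pmod4$, write
$$v=12s+10+4j=4m+2,\quad j\ge0,\qquad m=3s+2+j,\qquad \rho:=r-m=s-j. \tag{7}$$

**Step 1: $j\ge s$.** Here nothing has to be placed on the groups. We have $m\ge4s+2=r\ge10$. If $m=10$, then $(v,r)=(42,10)$ is in Lemma 5. Otherwise a TD$(5,m)$ exists, and Lemma 8 applies with $r'=0$: the leave is $K_m$, $m\ge4s+2\ge3s+3$, so it has $\lfloor m/3\rfloor\ge s+1$ disjoint triangles.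

From now on $j<s$, i.e. $\rho\ge1$.

**Step 2: $j=0,1,2$, by filling groups of size 12.** These are the cases closest to the bound.

*$j=0$.* For $s=2,3$ we have $(34_{10})$, $(46_{14})$ in Lemma 5. For $s\ge4$ use Lemma 9 with $f=1$, $e=1$, $n=4$, $u=s$, $t=3$: master $12^s9^1$ (Fact 2), filler $F_1(4,1)$, last ingredient $(10_2)$. Result: $v=3(4s+3)+1=12s+10$, $r=4s+3-1$.

*$j=1$.* For $s=2$: $(38_{10})$ in Lemma 5. For $s\ge3$ use Lemma 9 with $f=2$, $e=2$, $n=4$, $u=s$, $t=4$: master $12^{s+1}$ (Fact 1), filler $F_2(4,2)$, last ingredient $(14_2)$. Result: $v=3(4s+4)+2=12s+14$, $r=4s+4-2$.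

*$j=2$, so $s\ge3$.* For $s=3$: $(54_{14})$ in Lemma 5. For $s\ge4$ use Lemma 9 with $f=0$, $e=4$, $n=4$, $u=s$, $t=6$: master $12^s18^1$ (Fact 2, $18\le6(s-1)$), filler $F_0(4,4)$, last ingredient $(18_2)$. Result: $v=3(4s+6)=12s+18$, $r=4s+6-4$.

**Step 3: two ways to supply leave triangles to Lemma 8.** For larger $j$ the group configuration $C'$ can be cyclic, and then its leave is easy to control.

**Lemma 12.** With the notation (7), if $j\ge1$, $1\le\rho\le4$ and $m\ge21$, then a $(v_r)$ configuration exists.

**Proof.** The translates of $\{0,1,4,6\}$ modulo $m$ form an $(m_4)$ configuration in which collinear points have cyclic distance at most 6. Let $a=\lfloor m/3\rfloor\ge7$. The triples $\{i,i+a,i+2a\}$, $0\le i<a$, are disjoint, and all cyclic distances in them are at least $a\ge7$, since $m-a\ge m-2a\ge a$. So they are leave triangles. Apply Lemma 8 with $r'=4$: $\rho\le4\le4s=r-2$, $m\ge3s+3$ because $j\ge1$, and $a\ge s+1$. $\square$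

**Lemma 13.** With the notation (7), suppose $j\ge1$, $s'=\lceil\rho/4\rceil\ge2$, and $\mathbb Z_m$ has $s'+1$ base blocks (4-subsets) with all $12(s'+1)$ differences distinct. Then a $(v_r)$ configuration exists.

**Proof.** Develop $s'$ of the blocks to get an $(m_{4s'})$ configuration (Lemma 3). The idea is that the unused block $B=\{b_1,b_2,b_3,b_4\}$ supplies leave triangles. Let $T\subset B$ be a 3-subset and $\Delta T$ the set of its 6 differences. They are not differences of the developed blocks, so all $T+x$ are leave triangles. For $x\ne x'$, the sets $T+x$ and $T+x'$ meet iff $x-x'\in\Delta T$.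

*Choice of $T$.* We choose $T$ so that $\Delta T\cup\{0\}$ is not a subgroup of order 7. If both $\{b_1,b_2,b_3\}$ and $\{b_1,b_2,b_4\}$ gave such a subgroup, the two subgroups of prime order would share $b_1-b_2\ne0$ and hence coincide. Then $b_4-b_1$ would be a difference of $\{b_1,b_2,b_3\}$, contradicting distinctness of the differences of $B$. So one of them can be chosen.

*Coloring.* The Cayley graph of $\mathbb Z_m$ with connection set $\Delta T$ is 6-regular. Its components are the cosets of $\langle\Delta T\rangle$, all isomorphic. If a component is a $K_7$, then $\langle\Delta T\rangle=\Delta T\cup\{0\}$ has order 7, which is excluded. By Brooks (Fact 8) each component, hence the graph, is 6-colorable. Some color class has at least $m/6$ elements $x$, and the corresponding triangles $T+x$ are disjoint. So the leave has at least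
$$\frac m6=\frac{3s+2+j}{6}\ge\frac{s+1}{2}$$
disjoint triangles.

*Lemma 8 with $r'=4s'$.* We have $r'\ge\rho=r-m$ and $r'\le\rho+3\le s+2\le4s=r-2$, also $m\ge3s+3$. The $12(s'+1)$ distinct nonzero differences force $m\ge12(s'+1)+1\ge37$, so a TD$(5,m)$ exists. $\square$

**Step 4: $j\ge5$, by insertion.** By (7), $m=4j+3\rho+2$. If $\rho\le4$, then $m\ge25$ and Lemma 12 applies. If $s'=\lceil\rho/4\rceil\ge2$, then $\rho\ge4s'-3$ gives $m\ge20+12s'-9+2=12(s'+1)+1$. For $s'\ge3$, Fact 6 with $t=s'+1\ge4$ supplies the blocks for Lemma 13 (here $M=6(s'+1)$, and $t\le127$ since $\rho\le126$). For $s'=2$ we have $5\le\rho\le8$ and $m=22+4(j-5)+3\rho\ge37$. Moreover $m\ne38$, since $16=4i+3\rho$ has no solution with $i\ge0$, $5\le\rho\le8$: for $\rho=5$ we would get $4i=1$, and for $\rho\ge6$ we have $3\rho>16$. So $m=37$ or $m\ge39$, and Lemma 4 supplies the three blocks.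

**Step 5: $j=4$, so $s\ge5$ and $v=12s+26=3(r+6)+2$.** Here Lemma 12 covers small $s$, and filling covers the rest. For $s=5,6,7$: $m=21,24,27$ and $\rho=1,2,3$; Lemma 12. For $s\ge8$ use Lemma 9 with $f=2$, $e=6$, $n=8$ and filler $F_2(8,6)$.

- If $s=2u$: $r=8u+2$, $t=8$, master $24^{u+1}$ (Fact 1), last ingredient $(26_2)$ (Lemma 1).
- If $s=2u+1$: $r=8u+6$, $t=12$, master $24^u36^1$ (M4), last ingredient $(38_6)$ (Lemma 5).

In both cases $u\ge4$ and $un+t-e=r$.

**Step 6: $j=3$, so $s\ge4$, $v=12s+22=3(r+5)+1$, $m=3s+5$, $\rho=s-3$.** This last value of $j$ needs the most individual treatment. First come the cases done by insertion.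

- $s=4$: $v=70$, $m=17$, $r=18$, $\rho=1$. Use the $(17_4)$ configuration of Section 7. Three lines of $\Pi_0$ lie completely in its leave, so it has 3 disjoint leave triangles, and $3\ge\frac{4+1}{2}$. Lemma 8 applies with $r'=4$, as $17\ge15$.
- $s=5$: $v=82$, $m=20$, $r=22$, $\rho=2$. Use the graph configuration $(20_2)$ of the union of 4 disjoint perfect matchings of $K_{10}$. Three edges of one matching form a leave triangle, so there are at least 4 disjoint leave triangles, and $4\ge\frac{5+1}{2}$. Lemma 8 applies with $r'=2$, as $20\ge18$.
- $s=6,7$: $m=23,26$ and $\rho=3,4$; Lemma 12.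
- $s=15$: $m=50$, $\rho=12$, $s'=3$; Lemma 13 with Fact 6, $t=4$, since $50\ge49=2\cdot24+1$.

For all other $s\ge8$ we use Lemma 9 with $f=1$, $e=5$, $r=un+\tau$, $t=5+\tau$ and last ingredient $((3t+1)_\tau)$. Then $un+t-e=r$ and $3(un+t)+1=3(r+5)+1=v$. The ingredients are as follows.

| $s$ | $r=un+\tau$ | master | filler |
|---|---|---|---|
| 8, 9 | $4\cdot8+2,\ 4\cdot8+6$ | $24^421^1,\ 24^433^1$ (M2) | $F_1(8,5)$ |
| 10, 11 | $5\cdot8+2,\ 5\cdot8+6$ | $24^521^1,\ 24^533^1$ (M2) | $F_1(8,5)$ |
| 12, 13 | $4\cdot12+2,\ 4\cdot12+6$ | $36^421^1,\ 36^433^1$ (M3) | $F_1(12,5)$ |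
| 14 | $9\cdot6+4$ | $18^927^1$ (M4) | $F_1(6,5)$ |
| 16–19 | $4\cdot16+\tau$, $2\le\tau\le14$ | (M1), $u=4$, $h=4$ ($t\le19\le24$) | $F_1(16,5)$ |
| 20–25 | $4\cdot20+\tau$, $2\le\tau\le22$ | (M1), $u=4$, $h=5$ ($t\le27\le30$) | $F_1(20,5)$ |
| 26, 27 | $5\cdot20+6,\ 5\cdot20+10$ | $60^533^1,\ 60^545^1$ ((M1), TD$(6,5)$, $t\le15\le40$) | $F_1(20,5)$ |
| $\ge28$ | $4\cdot4h+\tau$, $2\le\tau\le30$ | (M1), $u=4$ ($t\le6h$) | $F_1(4h,5)$, Lemma 10(b) |

In the last row $h=\lfloor s/4\rfloor$, replaced by $h=\lfloor s/4\rfloor-1$ if $\lfloor s/4\rfloor\in\{10,27\}$. The replacement avoids the missing TD$(5,10)$ and the undecided 4-RGDD of type $12^{27}$. So $h\ge7$ and $h\ne10,27$; a TD$(5,h)$ and the filler exist. In the unreplaced case $\tau=4(s-4h)+2\le14$, so $t\le19\le42\le6h$. In the replaced case $h\ge9$, $\tau=4(s-4h)+2\le30$ and $t\le35\le54\le6h$.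

*The last ingredient $((3t+1)_\tau)$.* It satisfies $3t+1=3\tau+16\ge3\tau+1$. In the row $s=14$ it is $(28_4)$. In all other rows $4\mid n$, so $\tau\equiv r\equiv2\pmod4$, and $3\tau+16$ is even. Thus $4\mid(3t+1)\tau$ always, and the pair is admissible. Since $22\le3t+1<v$, it is not $(8,2)$, and it exists by induction.

**Step 7: every case is covered.** This step checks that the case distinction is complete. If $4\mid v$, see Section 10. Otherwise $r$ is even, and $r\ge512$ is Section 12, $r=4s\le508$ is Section 11, and $r=4s+2\le510$ is this section, where $j\ge s$ is Step 1 and, for $j<s$, the values $j=0,1,2$ are Step 2, $j\ge5$ is Step 4, $j=4$ is Step 5 and $j=3$ is Step 6. This completes the induction for (3). Together with the necessity proved in Section 2, this proves Theorem 1. Since $(8,2)$ has $r<4$, the conditions of Lemma 4.21 are sufficient for $k=4$ under the convention $v\le b$. $\blacksquare$
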